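# Bipartite signed graphs with no odd $K_4$ minor map to $[K_{3,3},M]$

## 1. Signed graphs, resigning, homomorphisms, minors

Graphs are finite. Parallel edges are allowed unless we say "simple"; loops will only ever appear as a by-product of contraction.

**Definition 1 (signed graph, sign of a closed walk).** A signed graph $[G,\Sigma]$ is a graph $G$ with a sign on each edge; $\Sigma\subseteq E(G)$ is the set of negative edges. We write $s(e)=\pm1$ for the sign of $e$, and often just $G$ for the signed graph. A *circuit* is a connected 2-regular subgraph; two parallel edges form a circuit of length 2, called a *digon*. The sign of a closed walk is the product of the signs of its edges, counted with multiplicity.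

For example, a 4-cycle with exactly one negative edge is a negative circuit. A walk that goes along an edge and comes straight back is positive, whatever the sign of the edge.

**Definition 2 (resigning, equivalence).** Resigning at a vertex $v$ changes the signs of all (non-loop) edges at $v$. Resigning at every vertex of a set $S$ changes the signs exactly on the edge cut $\delta(S)$. Two signatures $\Sigma_1,\Sigma_2$ on $G$ are equivalent if $\Sigma_1\triangle\Sigma_2$ is an edge cut, that is, if one arises from the other by resignings.

Resigning preserves the sign of every closed walk, because each visit of the walk to the resigned vertex uses two edge ends there. For example, any two edges of a 4-cycle form a cut, so the signatures of a 4-cycle with one negative edge and with three negative edges are equivalent. One negative edge and two negative edges are not equivalent, since the sign of the cycle differs.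

**Definition 3 (balanced).** A signed graph is balanced if it has no negative circuit. A triangle with exactly two negative edges is balanced; resigning at their common vertex makes it all positive. This is the general picture (Harary): *a signed graph is balanced if and only if it is equivalent to the all-positive one.* To see this, note first that the edges of any forest can be made positive: root each tree and resign vertices outward from the root. Do this for a spanning forest of a balanced graph. Every other edge closes a circuit with forest edges, this circuit is positive, so the edge is positive. The converse holds because signs of circuits are preserved.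

**Definition 4 (homomorphism).** $[G,\Sigma]$ maps to $[H,\Sigma_1]$, written $[G,\Sigma]\to[H,\Sigma_1]$, if there are an equivalent signed graph $[G,\Sigma']$ and a mapping $\varphi:V(G)\to V(H)$ such that for every edge $xy$ of $G$ we have $\varphi(x)\varphi(y)\in E(H)$, and $xy\in\Sigma'$ if and only if $\varphi(x)\varphi(y)\in\Sigma_1$.

All targets will be simple. It is convenient to record the resigned set by a function $\tau:V(G)\to\{\pm1\}$, where $\tau=-1$ on the resigned vertices. A homomorphism is then a pair $(\varphi,\tau)$ with
$$\varphi(x)\varphi(y)\in E(H),\qquad \tau(x)\tau(y)\,s(xy)=s_H(\varphi(x)\varphi(y))\qquad\text{for all edges }xy. \tag{1}$$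
Replacing $\tau$ by $-\tau$ on a whole component changes nothing in (1). Multiplying (1) along a closed walk, all values of $\tau$ cancel, so a homomorphism preserves the signs of closed walks.

For example, let $c_0c_1\dots c_5$ be a 6-cycle whose only negative edge is $c_0c_1$, and let $z_0z_1z_2z_3$ be a 4-cycle whose only negative edge is $z_0z_1$. Sending $c_0,\dots,c_5$ to $z_0,z_1,z_2,z_3,z_2,z_3$ with $\tau\equiv1$ is a homomorphism: $c_0c_1\mapsto z_0z_1$ is negative, all other edges go to the positive edges $z_1z_2,z_2z_3,z_3z_0$.

One consequence will be used several times.

**Folding principle (2).** *If a signed graph containing a negative 4-cycle $uxvy$ maps to a simple signed graph, then $\varphi(u)\ne\varphi(v)$ and $\varphi(x)\neq\varphi(y)$, so the image of the 4-cycle is a negative 4-cycle.* If $\varphi(u)=\varphi(v)$, the image walk traverses $\varphi(u)\varphi(x)$ twice and $\varphi(u)\varphi(y)$ twice, so it is positive, a contradiction. The same argument applies to $x,y$.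

**Definition 5 (minor; odd-$K_4$; $\pm K_3$).** $[H,\Pi]$ is a minor of $[G,\Sigma]$ if it arises by deleting vertices or edges, contracting positive edges, and resigning. (Contracting a positive loop means deleting it; parallel edges and loops created by a contraction are kept.) An *odd-$K_4$* is a signed $K_4$ all of whose triangles are negative. The graph $\pm K_3$ is the triangle with each edge replaced by a positive and a negative parallel edge.

The odd-$K_4$ is the same thing as $[K_4,E(K_4)]$, up to equivalence: in $[K_4,E(K_4)]$ all triangles are negative, and conversely in an odd-$K_4$ we can resign so that the three edges at one vertex are negative, and then every other edge $xy$ must be negative, because it closes a negative triangle with two negative edges.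

As an example for minors, let $S(K_3)$ have vertices $u_1,u_2,u_3$ and, for each $i<j$, two paths $u_ix_{ij}u_j$ and $u_iy_{ij}u_j$, with $u_iy_{ij}$ negative and the other three edges positive. So each pair $u_i,u_j$ is opposite on a negative 4-cycle. Contracting the positive edges $x_{ij}u_j$ and $y_{ij}u_j$ gives $\pm K_3$. On the other hand $S(K_3)$ has no odd-$K_4$ minor: its underlying graph is a subdivision of a graph on three vertices, so it has no $K_4$-minor at all.

**Definition 6 (the targets).** $[K_{3,3},M]$ is $K_{3,3}$ whose negative edges form a perfect matching $M$. $T$ is the signed graph with vertices $a_1,a_2,a_3,b_1,b_2,b_3$, all edges $a_ib_j$ except $a_3b_3$, and negative edges exactly $a_1b_1,a_2b_2$. So $T$ is $[K_{3,3},M]$ minus one edge of $M$.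

As an exercise in the definitions, $T$ itself has an odd-$K_4$ minor. Contract the positive edges $a_3b_2$ and $b_3a_2$. On $a_1,a_2,b_1,b_2$ we get a $K_4$ whose negative edges are $a_1b_1,a_2b_2$, a perfect matching, and each triangle of $K_4$ contains exactly one edge of a perfect matching. So the targets do not belong to the class we are about to study.

## 2. Conjecture 9.4 and the theorems

Without signs, every bipartite graph maps to a single edge. With signs this fails: a homomorphism must respect the signs of closed walks, and (2) forces vertices apart. So we ask for one fixed small target for a whole class of bipartite signed graphs. The paper "Homomorphisms of signed graphs" contains the result that *if $G$ is bipartite with no $K_4$-minor, and $\Sigma$ is any signature, then $[G,\Sigma]\to[K_{3,3},M]$*, and asks, as Conjecture 9.4, whether it is enough to forbid $K_4$ in its all-negative form: if $G$ is (simple and) bipartite and $[G,\Sigma]$ has no $[K_4,E(K_4)]$ as a minor, does $[G,\Sigma]\to[K_{3,3},M]$ hold? This is a weaker hypothesis, since a graph without a $K_4$-minor certainly has no signed $K_4$ as a minor. The answer is yes, with one edge of the target to spare.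

**Theorem A.** If $G$ is simple bipartite and $[G,\Sigma]$ has no $[K_4,E(K_4)]$-minor, then $[G,\Sigma]\to T$; hence $[G,\Sigma]\to[K_{3,3},M]$.

So Conjecture 9.4 is true. Two supplements, not needed for the conjecture, are proved in the last two sections.

**Theorem B.** Every simple bipartite signed graph to which all signed graphs of Theorem A map (or only the $K_4$-minor-free ones) has at least 6 vertices and at least 8 edges. If it has exactly 8 edges then, up to isolated vertices and isomorphism, it is equivalent to $T$. Moreover, in Theorem A and in the conjecture, "no $[K_4,E(K_4)]$-minor" cannot be weakened to "no $[K_5,E(K_5)]$-minor".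

**Theorem C.** If $G$ is simple bipartite, $[G,\Sigma]$ has neither an odd-$K_4$ minor nor a $\pm K_3$ minor, and its shortest negative circuit has length $2k$, then $[G,\Sigma]$ maps to the negative cycle of length $2k$, and to no longer negative cycle of even length.

## 3. Balanced graphs, negative cycles, and $S(K_3)$ by hand

*Balanced graphs.* Resign to all positive and map the two sides of the bipartition to the two ends of a positive edge.

*A single negative cycle.* The 4-cycle $a_1b_1a_3b_2$ of $T$ is negative, with only $a_1b_1$ negative. A negative cycle of even length $2k\geq4$ can be resigned to have exactly one negative edge; send that edge to $a_1b_1$, go once around, and use up the remaining $2k-4$ edges by walking back and forth on $a_3b_2$, as for the 6-cycle in Section 1. So a negative 4-cycle suffices as a target here.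

*The graph $S(K_3)$.* By (2) the images of $u_1,u_2,u_3$ are pairwise distinct, and in a bipartite target they lie in one part. So a negative 4-cycle, with parts of size 2, is no longer enough. The target $T$ does work, with $\tau\equiv 1$: put $u_i\mapsto a_i$ and
$$x_{12}\mapsto b_3,\quad x_{13}\mapsto b_2,\quad x_{23}\mapsto b_1,\qquad y_{12}\mapsto b_1,\quad y_{13}\mapsto b_1,\quad y_{23}\mapsto b_2 .$$
The $x$-paths use $a_1b_3,a_2b_3$; $a_1b_2,a_3b_2$; $a_2b_1,a_3b_1$, all positive. The edges $u_iy_{ij}$ go to $a_1b_1,a_1b_1,a_2b_2$, all negative, and the edges $y_{ij}u_j$ go to $a_2b_1,a_3b_1,a_3b_2$, all positive. Every one of the 8 edges of $T$ is used.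

## 4. Unrolling a negative cycle, and the obstruction $\pm K_3$

A negative 4-cycle is the simplest possible target, and there is a systematic way to map to it: unroll the cycle to the integers. We do this for negative cycles of any length $g$.

Let $Z=z_0z_1\dots z_{g-1}$ be a negative $g$-cycle. Choose $\theta_0=1$ and $\theta_1,\dots,\theta_{g-1}=\pm1$ so that $\theta_i\theta_{i+1}s(z_iz_{i+1})=1$ for $0\le i\le g-2$. Multiplying all $g$ such products, the $\theta$'s cancel and the total is the sign of $Z$; hence $\theta_{g-1}\theta_0s(z_{g-1}z_0)=-1$. For an integer $j=gq+i$ with $0\le i<g$ put
$$\varphi(j)=z_i,\qquad \tau(j)=(-1)^q\theta_i. \tag{3}$$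
Two consecutive integers $j,j'$ satisfy $\tau(j)\tau(j')s(\varphi(j)\varphi(j'))=1$: within one period this is the choice of $\theta$, and at a step from $gq+g-1$ to $g(q+1)$ the factor $-1$ from $q\to q+1$ cancels the $-1$ above. Adding $g$ to $j$ leaves $\varphi$ unchanged and flips $\tau$.

**Lemma 1 (unrolling).** Orient the edges of a signed graph. Suppose $p:V\to\mathbb Z$ and $\sigma:E\to\mathbb Z$ satisfy $|p(y)-p(x)-g\sigma(e)|=1$ for all $e=x\to y$, where $\sigma(e)$ is odd if and only if $e$ is negative. Then $x\mapsto(\varphi(p(x)),\tau(p(x)))$ is a homomorphism to $Z$.

*Proof.* For $e=x\to y$ put $j=p(x)+g\sigma(e)$. Then $\varphi(j)=\varphi(p(x))$ and $\tau(j)=(-1)^{\sigma(e)}\tau(p(x))=s(e)\tau(p(x))$. Since $j$ and $p(y)$ are consecutive integers, $s(e)\tau(p(x))\tau(p(y))s(\varphi(p(x))\varphi(p(y)))=1$, which is (1). $\square$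

So we need $\sigma$ and $p$. For a circuit $C$ with a sense of traversal let $\sigma(C)$ be the sum of $\sigma(e)$ over forward edges minus the sum over backward edges.

**Definition 7 (integer lift).** A lift of a signed graph with oriented edges is a function $\sigma:E\to\mathbb Z$ such that $\sigma(e)$ is odd if and only if $e$ is negative, and $|\sigma(C)|\le1$ for every circuit $C$. Since $\sigma(C)$ is odd exactly for negative $C$, this means $\sigma(C)=\pm1$ for negative $C$ and $\sigma(C)=0$ for positive $C$.

For example, on a cycle with exactly one negative edge let $\sigma$ be 1 there and 0 elsewhere. On a graph whose signature is a cut $\delta(S)$, the function $\sigma(e)=1_S(y)-1_S(x)$ for $e=x\to y$ is a lift, with $\sigma(C)=0$ for all $C$.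

**Lemma 2 (potentials).** Let $G$ be connected and loopless with a lift $\sigma$. Let $g$ be even and $\mathrm{len}:E\to\mathbb Z_{>0}$ such that all circuits have even length and all negative circuits have length at least $g$. Then there is $p:V\to\mathbb Z$ such that for each edge $e=x\to y$: $|p(y)-p(x)-g\sigma(e)|\le\mathrm{len}(e)$ and $p(y)-p(x)\equiv\mathrm{len}(e)\pmod2$.

*Proof.* For each $e=x\to y$ take an arc $(x,y)$ of cost $g\sigma(e)+\mathrm{len}(e)$ and an arc $(y,x)$ of cost $-g\sigma(e)+\mathrm{len}(e)$. A directed circuit either uses both arcs of one edge, at cost $2\,\mathrm{len}(e)>0$, or traverses a circuit $C$ of $G$, at cost $g\sigma(C)+\mathrm{len}(C)$ in the appropriate sense of traversal. If $C$ is positive this is $\mathrm{len}(C)>0$; if $C$ is negative it is at least $-g+g=0$. There are no directed circuits of negative cost, so $p(x)$, the minimum cost of a directed walk from a fixed root to $x$, is well defined, and the two arcs of $e$ give $p(y)\le p(x)+g\sigma(e)+\mathrm{len}(e)$ and $p(x)\le p(y)-g\sigma(e)+\mathrm{len}(e)$. These are the inequalities. Since $g$ is even, the cost of a walk has the parity of its length; since all circuits have even length, so do all closed walks. Hence $p(y)\equiv p(x)+\mathrm{len}(e)$.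 $\square$

If $G$ is connected, simple and bipartite with a lift, take $g=4$ and $\mathrm{len}\equiv1$: all circuits are even of length at least 4, so Lemma 2 applies, $p(y)-p(x)-4\sigma(e)$ is odd of absolute value at most 1, hence $\pm1$, and Lemma 1 gives a homomorphism to a negative 4-cycle.

**Where this stops.** The graph $\pm K_3$ has no lift. Orient its edges cyclically around the triangle, with positive edges $e_1,e_2,e_3$ and negative edges $f_1,f_2,f_3$, $f_i$ parallel to $e_i$. The digons give $\delta_i:=\sigma(f_i)-\sigma(e_i)=\pm1$. The triangle $e_1e_2e_3$ is positive, so $\sigma(e_1)+\sigma(e_2)+\sigma(e_3)=0$. A triangle with two $f$'s is also positive, so $\delta_i+\delta_j=0$ for all $i\ne j$. Three numbers $\pm1$ cannot be pairwise opposite. The odd-$K_4$ has no lift either: orient the four triangles as the faces of a tetrahedron; each has $\sigma=\pm1$, and any two of them share an edge and add up to a 4-circuit, which is positive, so the four numbers would be pairwise opposite.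

Moreover lifts pass to minors. Deletion is clear. Resigning at $S$ is followed by adding $1_S(y)-1_S(x)$ to $\sigma(e)$ for $e=x\to y$: this changes parities exactly on $\delta(S)$ and does not change any $\sigma(C)$. To contract a positive non-loop edge $e=x\to y$, $\sigma(e)=2j$ is even; subtracting $2j(1_{\{y\}}(y')-1_{\{y\}}(x'))$ from $\sigma(e')$ for every $e'=x'\to y'$ preserves parities and all $\sigma(C)$ and makes $\sigma(e)=0$. Each circuit of $G/e$ becomes a circuit of $G$, possibly after adding $e$, with the same $\sigma$.

So the unrolling method can work only for signed graphs with neither an odd-$K_4$ minor nor a $\pm K_3$ minor. The first is excluded by hypothesis, the second is not, and $S(K_3)$ is a member of the class for which the method must fail.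

The proof turns this into a dichotomy for 2-connected graphs without odd-$K_4$ minor. If there is no $\pm K_3$ minor, a lift exists; this is where regular matroids enter (Section 8). If there is a $\pm K_3$ minor, then the whole graph looks like $S(K_3)$: it is a cyclic "necklace" of pieces with at least three unbalanced ones (Sections 6 and 7). For necklaces we run an induction in which two of the pieces are replaced by a smaller gadget (Sections 9 and 10).

## 5. Models, small odd-$K_4$'s, and three paths to a negative circuit

*Conventions for Sections 5–8.* Parallel edges are allowed; loops may appear after contractions. "2-connected" means connected, loopless, with at least 3 vertices and no cutvertex. A *$\pm$digon on $xy$* is a pair of parallel edges $xy$ of opposite signs; resigning keeps it a $\pm$digon. $H\oplus uv$ denotes $H$ plus a new $\pm$digon on $uv$. For vertex sets $A,B$, an $A$–$B$ path has its first vertex in $A$, its last in $B$, and no other vertex in $A\cup B$; a single vertex of $A\cap B$ counts.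

Any non-loop edge can be contracted, after resigning to make it positive, and circuits of $G/e$ come from circuits of $G$ of the same sign. Performing all contractions at the end gives the usual description: a loopless $H$ is, up to equivalence, a minor of $G$ if and only if there is a *model*, that is, disjoint trees $T_v$ ($v\in V(H)$) in $G$ and for each edge $vw$ of $H$ its own edge of $G$ joining $T_v$ to $T_w$, such that after resigning to make all tree edges positive these edges carry the signs of $H$, up to resigning $H$. (Resigning at a vertex $v$ of $H$ corresponds to resigning at all vertices of $T_v$.)

In a signed $K_4$ each edge lies in two triangles, so the product of the four triangle signs is $+$; three negative triangles force the fourth to be negative. Hence: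

**(O1)** *A negative triangle $w_1w_2w_3$, an edge $w_4w_3$, and $\pm$digons on $w_4w_1$ and $w_4w_2$ contain an odd-$K_4$.* From each digon keep the edge that makes $w_4w_1w_3$, respectively $w_4w_2w_3$, negative.

**(O2)** *Negative triangles $pxy$, $qxy$ with the same edge $xy$, and a $\pm$digon on $pq$, contain an odd-$K_4$.* Keep the edge $pq$ that makes $pqx$ negative.

**(S)** *If $G'$ arises from a graph $G$ without odd-$K_4$ minor by subdividing an edge $e$ into $e_1,e_2$ at a new vertex $w$ with $s(e_1)s(e_2)=s(e)$, then $G'$ has no odd-$K_4$ minor.* Take a model of the odd-$K_4$ in $G'$. If $w$ is in no tree, the model lies in $G\setminus e$. If $w$ is in a tree, this tree is not just $\{w\}$, since three edges must leave it and $w$ has degree 2. So the tree contains $e_1$ or $e_2$. Contracting that edge turns $G'$ into a graph equivalent to $G$ and the model into a model in $G$, a contradiction.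

We say "odd-$K_4$-free" for "without odd-$K_4$ minor". To apply (O1) we need negative triangles on three given vertices; the next lemma provides them. A *separation* of $Y$ is a pair $(A,B)$ with $A\cup B=V(Y)$ and no edge between $A\setminus B$ and $B\setminus A$; its order is $|A\cap B|$. Menger's theorem: the maximum number of disjoint $X$–$X'$ paths equals the minimum order of a separation $(A,B)$ with $X\subseteq A$, $X'\subseteq B$.

**Lemma 3.** Let $Y$ be 2-connected and unbalanced and $U=\{a,b,c\}$ three distinct vertices. Then there are a negative circuit $C$ and three disjoint $U$–$V(C)$ paths. Consequently $Y$ can be contracted (after deletions) to a negative triangle on $a,b,c$.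

*Proof.* **Step 1.** *Purpose: choose an extremal separation.* Suppose the first claim fails. By Menger, for every negative circuit $C$ there is a separation $(A,B)$ of order at most 2 with $U\subseteq A$ and $V(C)\subseteq B$. Among all separations of order at most 2 with $U\subseteq A$ and $Y[B]$ containing a negative circuit choose one with $|B|$ maximum, and let $C$ be a negative circuit in $Y[B]$. Since $|U|=3>|A\cap B|$, we have $U\not\subseteq B$, so $A\setminus B\ne\emptyset$. If the order were at most 1, then $|V(C)|\ge2$ would give $B\setminus A\ne\emptyset$, contradicting 2-connectivity. So $A\cap B=\{s,t\}$ with $s\neq t$.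

**Step 2.** *Purpose: find a negative circuit that reaches outside $B$.* Take $w\in A\setminus B$. A fan from $w$ to $\{s,t\}$ (two paths sharing only $w$) has its interior in $A\setminus B$, because one can enter $B$ only through $s$ or $t$. It forms an $s$–$t$ path $Q$ through $w$ with $V(Q)\cap B=\{s,t\}$. By Menger there are two disjoint $\{s,t\}$–$V(C)$ paths. They stay in $Y[B]$: one that entered $A\setminus B$ would have to return through the start of the other. Together with the two arcs of $C$ between their ends they give two $s$–$t$ paths in $Y[B]$ of opposite signs, since $C$ is negative. One of them, $P$, makes $C'=Q\cup P$ a negative circuit.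

**Step 3.** *Purpose: contradict the maximality of $|B|$ by uncrossing.* Let $(A',B')$ be a separation of order at most 2 with $U\subseteq A'$ and $V(C')\subseteq B'$. We have
$$|(A\cap A')\cap(B\cup B')|+|(A\cup A')\cap(B\cap B')|=|A\cap B|+|A'\cap B'|\le4. \tag{4}$$
To check the equality vertex by vertex: a vertex in neither $A\cap B$ nor $A'\cap B'$ contributes 0 on both sides. A vertex in $A\cap B$ and in only one of $A',B'$ contributes 1 to the first term (if in $A'$) or to the second (if in $B'$). The same holds with the roles exchanged, and a vertex in all four sets contributes 2 to both sides. Since $s,t\in A\cap B\cap B'$, the second term is at least 2, so the first is at most 2. The pair $(A\cap A',B\cup B')$ is a separation: a vertex outside $B\cup B'$ lies in $A\setminus B$ and in $A'\setminus B'$, so all its neighbors lie in $A\cap A'$. Its order is the first term of (4), at most 2. Also $U\subseteq A\cap A'$, $C\subseteq Y[B\cup B']$, and $w\in B'\setminus B$, so $|B\cup B'|>|B|$, a contradiction.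

**Step 4.** *Purpose: get the triangle.* The three disjoint paths have distinct ends on $C$. Contract the three paths, so that these ends become $a,b,c$, delete everything else outside $C$, and contract each of the three arcs of $C$ to one edge. The sign of $C$ is preserved. $\square$

## 6. Necklaces

**Definition 8 (necklace).** A necklace of $G$ is a family of pairwise edge-disjoint connected subgraphs (*beads*) $B_1,\dots,B_m$, $m\ge3$, each with an edge, with union $G$, such that $V(B_i)\cap V(B_{i+1})=\{k_i\}$ (indices mod $m$), the *links* $k_1,\dots,k_m$ are distinct, and non-consecutive beads are disjoint. The *ends* of $B_i$ are $k_{i-1}$ and $k_i$; the bead meets the rest of $G$ only there. The necklace is *good* if at least three beads are unbalanced.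

For example, the three parallel classes of $\pm K_3$ form a good necklace, and so do the three negative 4-cycles of $S(K_3)$, with links $u_1,u_2,u_3$. A negative circuit of length $m\ge3$, cut into its edges, is a necklace but not a good one, since no bead is unbalanced.

Consecutive beads may be merged as long as at least 3 beads remain. By a *chain* we mean the union of a sequence of consecutive beads, not all of them; its beads meet in cutvertices of the chain, so each circuit of a chain lies in one bead, and the chain is unbalanced if and only if one of its beads is. Cutting the cyclic order suitably, a good necklace can be merged to one with exactly three beads, all unbalanced.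

Now let $G$ be 2-connected with a necklace.

**(N1)** *An unbalanced bead $B$ with ends $k,k'$ contains a negative circuit $C$ and two disjoint paths from $\{k,k'\}$ to $C$; hence $B$ can be contracted (after deletions) to a $\pm$digon on $kk'$.* Let $C$ be a negative circuit of $B$. Menger gives the two paths in $G$, and neither can leave $B$, since it would have to return through the start of the other. Contract the two paths and contract each of the two arcs of $C$ to one edge; the two edges have opposite signs. Also, any bead can be contracted to a single vertex, along a spanning tree, after which its remaining edges are deleted. By merging, the same holds for chains whenever at least two beads lie outside the chain.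

**(N2)** *A good necklace can be refined to a good necklace in which no bead has a cutvertex.* Suppose a bead $B$ with ends $k,k'$ has a cutvertex $z$. Every component of $B-z$ contains $k$ or $k'$; otherwise it would be a component of $G-z$, and $z$ would be a cutvertex of $G$. If $z\in\{k,k'\}$, only one component is possible, a contradiction. So $z\ne k,k'$, there are exactly two components, one containing $k$ and one containing $k'$, and $B$ splits at $z$ into two beads. The new link $z$ lies in no other bead. Each circuit of $B$ lies in one of the two parts, so the number of unbalanced beads does not drop. Iterate; this ends because there are at most $|V(G)|$ links.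

## 7. A $\pm K_3$ minor forces a good necklace

We want an induction on the size of $G$, so we first need an edge whose removal keeps the hypotheses.

**Lemma 4.** Let $G$ be 2-connected with $|V(G)|\ge4$ and a $\pm K_3$ minor. Then there is an edge $e$ such that either

(R1) $G\setminus e$ is 2-connected with a $\pm K_3$ minor, or

(R2) $e$ has no parallel edge, and $G/e$ is 2-connected with a $\pm K_3$ minor.

*Proof.* **Step 1.** *Purpose: find a candidate edge inside a branch set.* Take a model of $\pm K_3$. As $G$ is connected, unused vertices can be added to the trees one at a time as leaves. So there are a partition $V(G)=V_1\cup V_2\cup V_3$ and spanning trees $T_i$ of $G[V_i]$ such that, after resigning to make all tree edges positive, edges of both signs join any two of the $V_i$. As $|V(G)|\ge4$, some tree, say $T_1$, has an edge $e=xy$, and $G/e$ has a $\pm K_3$ minor. If some $f\ne e$ is parallel to $e$, the model does not need $f$ and $G\setminus f$ is 2-connected, so (R1) holds with $f$. Assume that $e$ has no parallel edge. If $G/e$ is 2-connected, (R2) holds.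

**Step 2.** *Purpose: if $G/e$ is not 2-connected, move the minor into one side of a 2-separation.* Now $G/e$ has a cutvertex, and it is the contracted vertex, since for any other vertex $z$ the graph $(G/e)-z=(G-z)/e$ is connected. So $G-\{x,y\}$ is disconnected, and $G=L\cup L'$ with $E(L)\cap E(L')=\{e\}$, $V(L)\cap V(L')=\{x,y\}$, and both $L,L'$ have a vertex outside $\{x,y\}$. The sets $V_2,V_3$ avoid $x,y$, are connected and adjacent, so both lie in one side, say $L$. A path in $T_1$ between vertices of $L$ that leaves $L$ would have to leave through one of $x,y$ and return through the other; but the path from $x$ to $y$ in $T_1$ is $e$. So $T_1\cap L$ is a tree spanning $V_1\cap V(L)$. All edges between different $V_i$'s have an end in $V(L)\setminus\{x,y\}$, so they lie in $L$. Hence $L$ has a $\pm K_3$ minor. Moreover $L$ is 2-connected: $x,y$ are joined by $e$ in $L$, so if $L$ or some $L-z$ were disconnected, it would have a component containing neither $x$ nor $y$, and this would be a component of $G$ or $G-z$, a contradiction.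

**Step 3.** *Purpose: find a removable edge outside $L$.* Let $J$ be a 2-connected proper subgraph of $G$ containing $L$ with $|E(J)|$ maximum ($L$ itself is proper). Since $G$ is 2-connected, there is a path $P$ of $G$, not in $J$, with distinct ends in $J$ and otherwise disjoint from $J$: an edge outside $J$ if $V(J)=V(G)$, and two paths of a fan from a vertex outside $J$ otherwise. As $J\cup P$ is 2-connected, $G=J\cup P$. If $P$ is a single edge, deleting it leaves $J$, and (R1) holds. Otherwise any edge $h$ of $P$ has an end of degree 2 with two distinct neighbors, so $h$ has no parallel edge; $G/h$ is $J$ plus a shorter path with distinct ends, which is 2-connected and contains $J$, so (R2) holds. $\square$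

**Lemma 5 (Necklace Lemma).** A 2-connected signed graph $G$ with no odd-$K_4$ minor and with a $\pm K_3$ minor has a good necklace.

*Proof.* **Step 1.** *Purpose: set up the induction on $|V|+|E|$.* If $|V(G)|=3$, each tree of a model is a single vertex, each pair of vertices is joined by edges of both signs, and the three parallel classes are the beads. Let $|V(G)|\ge4$, take $e=xy$ from Lemma 4, and let $G'$ be $G\setminus e$ or $G/e$ accordingly. $G'$ is odd-$K_4$-free, so by induction and (N2) it has a good necklace $B_1,\dots,B_m$ whose beads have no cutvertex. For a set of beads, or a chain, let $u(\cdot)$ be the number of unbalanced beads in it.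

**Step 2.** *Purpose: put $e$ back in case (R1), $G'=G\setminus e$.* If some bead contains both $x$ and $y$, add $e$ to it and we are done. Assume not. Let $X$ be the bead containing $x$ as a non-link vertex, or the single vertex $x$ (then $X$ is called trivial, and counts as balanced) if $x$ is a link; define $Y$ likewise for $y$. Then $X\ne Y$. The remaining beads form two chains $\alpha,\beta$ between $X$ and $Y$. Let $p,q$ be the vertices where $\alpha,\beta$ attach to $X$, and $p',q'$ those where they attach to $Y$. If $X$ is trivial, $p=q=x$, and similarly for $Y$; if $\beta$ is empty then $q=q'$, and similarly for $\alpha$. If a chain is empty, then $X$ and $Y$ are both nontrivial, since otherwise a bead would contain $x$ and $y$, or $x=y$; and then the other chain is non-empty, as $m\ge3$. In particular a non-empty chain omits some bead, so its two ends are distinct.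

*(2.1) One of the chains, by symmetry $\alpha$, has $u(\alpha)\ge2$.* Put $Q=X\cup\beta\cup Y\cup e$. It is connected and meets $\alpha$ exactly in $p\ne p'$. If $Q$ is unbalanced, split $\alpha$ into two unbalanced subchains; with $Q$ they form a good necklace of $G$. If $Q$ is balanced, then $X,Y,\beta$ contribute no unbalanced beads, so $u(\alpha)\ge3$; split $\alpha$ into three unbalanced subchains and merge the last one with $Q$. Again we have a good necklace.

*(2.2) $u(\alpha),u(\beta)\le1$.* We derive an odd-$K_4$ minor, a contradiction. Each of $\alpha,\beta,X,Y$ contains at most one unbalanced bead, so at least three of them are unbalanced. By the symmetry between $X$ and $Y$ we may assume that $Y$ is unbalanced; then at least two of $\alpha,\beta,X$ are unbalanced. $Y$ is a bead without cutvertex containing the three distinct vertices $p',q',y$, so it is 2-connected, and by Lemma 3 it contracts to a negative triangle $p'q'y$.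

Suppose first that $\alpha,\beta$ are unbalanced. Contract $X$ to one vertex $z$. Outside each of the chains $\alpha,\beta$ there are at least two beads ($Y$ and one in the other chain), so by (N1) they contract to $\pm$digons on $zp'$ and $zq'$. The edge $e$ becomes an edge $zy$. Now (O1) with $w_1,w_2,w_3,w_4=p',q',y,z$ gives an odd-$K_4$.

Otherwise $X$ and one of $\alpha,\beta$, by symmetry $\alpha$, are unbalanced. Then $X$ is a nontrivial bead, 2-connected, containing the distinct vertices $p,q,x$, so by Lemma 3 it contracts to a negative triangle $pqx$. Contract its edge $px$ to a vertex $z$; the other two edges become a $\pm$digon on $zq$. Contract a $q$–$q'$ path of $\beta$ to a vertex, deleting the rest of $\beta$ (nothing to do if $\beta$ is empty). Contract $\alpha$ to a $\pm$digon on $zp'$ by (N1), which applies because $X,Y$ lie outside $\alpha$. Now there are $\pm$digons on $zq'$ and $zp'$, an edge $zy$ from $e$, and a negative triangle $p'q'y$, and (O1) gives an odd-$K_4$.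

**Step 3.** *Purpose: uncontract $e$ in case (R2), $G'=G/e$, when this is easy.* Let $e$ be positive and contracted to $v$; $e$ has no parallel edge. If $v$ is not a link, add $e$ to the preimage of the bead containing $v$; this is a good necklace of $G$. Otherwise let $v=k_1$. For $i=1,2$ let $B_i'$ be the subgraph of $G$ formed by the edges of $B_i$. Let $R=B_3\cup\dots\cup B_m$, a chain from $q=k_2$ to $p=k_m$; here $p,q,v$ are distinct and $v\notin R$. If some $B_i'$ misses $x$ or $y$, then $B_i'$ is a copy of $B_i$. Add $e$ to the other one, $B_{3-i}'$; it becomes a connected graph whose contraction is $B_{3-i}$, and the two meet in exactly one of $x,y$. This gives a good necklace of $G$. So let both $B_1',B_2'$ contain $x$ and $y$.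

If $u(R)\ge2$, consider $B_1'\cup B_2'\cup e$, which is connected (its contraction is $B_1\cup B_2$) and meets $R$ exactly in $p,q$. If it is unbalanced, it forms a good necklace with two unbalanced subchains of $R$. If it is balanced, then $B_1,B_2$ are balanced and $u(R)\ge3$; split $R$ into three unbalanced subchains and merge an end subchain with $B_1'\cup B_2'\cup e$.

**Step 4.** *Purpose: show that the remaining case, $u(R)\le1$, produces an odd-$K_4$ minor.* As the necklace is good, $u(R)=1$ and $B_1,B_2$ are unbalanced. Let $W=B_1'\cup e$.

*$W$ is 2-connected.* It is connected, since $W/e=B_1$. A cutvertex $z\notin\{x,y\}$ would be a cutvertex of $B_1$. Next, $W-\{x,y\}=B_1-v$ is connected and contains $p$. The vertex $y$ is incident with an edge of $B_1'$, whose other end is not $x$, since no edge is parallel to $e$. So $W-x$ is connected; likewise $W-y$.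

*$W$ has a negative circuit $C\ni e$.* $W$ is unbalanced because $W/e=B_1$ is. Take a negative circuit $C_0$ of $W$. If $e\notin C_0$, take two disjoint paths from $\{x,y\}$ to $C_0$; they avoid $e$, because $x$ and $y$ lie on different ones. With the two arcs of $C_0$ they give $x$–$y$ paths of both signs not using $e$; add the positive edge $e$ to the negative one.

As $e$ has no parallel edge, $C$ has a vertex outside $\{x,y\}$. As $W-\{x,y\}$ is connected, it contains a path from $p$ to $C-\{x,y\}$. Contract this path, and then contract $C\setminus e$ to two edges $xp$ and $py$. Thus $W$ contracts to a negative triangle $pxy$ with $e$ as its edge $xy$. Likewise $B_2'\cup e$ contracts to a negative triangle $qxy$ with $e$ as its edge $xy$. Finally $R$ contracts to a $\pm$digon on $pq$ by (N1), since $B_1,B_2$ lie outside $R$ in $G'$. These contractions take place in parts of $G$ that share only $x,y,p,q$ and $e$. By (O2) there is an odd-$K_4$ minor, a contradiction. $\square$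

## 8. No $\pm K_3$ minor: lifts from regular matroids

In the other half of the dichotomy we need a lift: integers that refine the parities given by the signs, with strong bounds on circuits. Such refinements are what total unimodularity provides. We recall what is needed.

*Matroid facts.* A binary matroid is given by a family of vectors over $\mathbb F_2$ indexed by its ground set, with linear independence; $r$ denotes rank, circuits are minimal dependent sets. A *loop* is an element forming a circuit by itself, a *coloop* is in no circuit. Deletion $M\setminus e$ omits a vector, contraction $M/e$ of a non-loop passes to the quotient by it; $r_{M/Y}(S)=r(S\cup Y)-r(Y)$. Every minor can be written $M/Y\setminus D$ with $Y$ independent. $M$ is *connected* if there is no partition of its ground set into non-empty $E_1,E_2$ with $r(E_1)+r(E_2)=r(E)$ (a separation; then $M=M_1\oplus M_2$). A connected matroid with at least two elements has no loops or coloops. For the dual, $(M\setminus e)^*=M^*/e$, and $M^*$ is connected if and only if $M$ is. The cycle matroid $M(G)$ is represented by the vectors $1_x+1_y$ for edges $xy$, and has rank $|V|$ minus the number of components; it is connected if $G$ is 2-connected. If $M(G)$ is connected and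 non-empty and $G$ has no isolated vertices, then $G$ is connected. With respect to a fixed basis, a binary matroid has exactly one representation $[I\,|\,D]$ over $\mathbb F_2$, since $D$ records the fundamental circuits.

$F_7$ is the matroid of the seven nonzero vectors of $\mathbb F_2^3$; its 3-element circuits are the seven *lines*. The dual $F_7^*$ has as its circuits the complements of the lines. It is represented by the vectors $(1,w)$, $0\ne w\in\mathbb F_2^3$: only sets of even size can sum to 0; pairs do not; a 6-set does not, since all seven $w$'s sum to 0, so six of them sum to the seventh; and four of them sum to 0 if and only if the complementary three $w$'s do, that is, form a line. We need a few properties.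

(a) Both are connected: two points lie on a line, and some line misses two given points, since only $3+3-1=5$ of the seven lines meet them.

(b) $F_7/e$ has rank 2 and consists of three parallel pairs (the three lines through $e$); it is connected.

(c) $F_7\setminus e\cong M(K_4)$: the vectors of $M(K_4)$ lie in the 3-dimensional even-weight subspace of $\mathbb F_2^4$ and are all its nonzero vectors except $1111$.

(d) $F_7^*/(1,d)\cong M(K_4)$: the map $(\epsilon,w)\mapsto w+\epsilon d$ has kernel $\{0,(1,d)\}$ and sends the vectors $(1,w)$, $w\ne0,d$, onto all nonzero vectors except $d$; use (c).

(e) Neither is graphic. A graph (without isolated vertices, hence connected) for $F_7$ would be simple with 4 vertices and 7 edges. One for $F_7^*$ would have 5 vertices, 7 edges and all circuits of length 4, so it would be simple bipartite on 5 vertices with more than 6 edges.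

A matrix is *totally unimodular* if all its square subdeterminants are $0,\pm1$. For example, the all-one $2\times2$ matrix is totally unimodular, but changing the sign of one entry gives determinant $\pm2$; so signs cannot be put on a 0/1 matrix arbitrarily. A matroid is *regular* if it is represented over $\mathbb R$ by a totally unimodular matrix, which can then be taken of the form $[I\,|\,D']$ with respect to any given basis. We use the following classical theorems. *Tutte:* if $M$ is connected then $M\setminus e$ or $M/e$ is connected. *Tutte:* a binary matroid without $F_7$ and $F_7^*$ minors is regular. *Camion:* two totally unimodular matrices congruent mod 2 differ only by multiplying rows and columns by $-1$. Also, network matrices are totally unimodular: for a spanning tree $F$ of an oriented connected graph, with $b_e=1_y-1_x$ for $e=x\to y$, the network matrix $N_F$ is defined by $b_e=\sum_{t\in F}(N_F)_{t,e}b_t$ for $e\notin F$.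

**Fact (Brylawski; Seymour).** If $N$ is a non-empty connected minor of a connected matroid $M$ and $e\in E(M)\setminus E(N)$, then $M\setminus e$ or $M/e$ is connected and has $N$ as a minor.

*Proof.* $N$ is a minor of $M\setminus e$ or of $M/e$; by duality let it be a minor of $M\setminus e$. If $M\setminus e$ is connected, we are done. Otherwise $M/e$ is connected by Tutte's theorem, and $M\setminus e=M_1\oplus M_2$ with both ground sets non-empty. As $N$ is connected, it is a minor of one summand, say $M_1$. If $e$ were in the closure of $E(M_1)$, then $E(M_1)\cup e$, $E(M_2)$ would be a separation of $M$, because the ranks still add up to $r(M\setminus e)=r(M)$. So $e$ is not in this closure, hence $r_{M/e}(S)=r(S\cup e)-1=r(S)$ for all $S\subseteq E(M_1)$. Thus $(M/e)|E(M_1)=M_1$, which has $N$ as a minor. $\square$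

**Definition 9 (the matroid $\Gamma$).** For a signed graph $G$ let $\Gamma=\Gamma(G)$ be the binary matroid on $E(G)\cup\{\ell\}$ with vectors $(1_x+1_y,[e\text{ negative}])$ for $e=xy$ and $(0,1)$ for $\ell$, in $\mathbb F_2^V\oplus\mathbb F_2$.

For example, $\Gamma(\pm K_3)=F_7$: the seven vectors are all nonzero vectors of a 3-dimensional space. And $\Gamma$ of the odd-$K_4$ is $F_7^*$: with all edges negative the vectors are $(1_x+1_y,1)$ and $(0,1)$, that is, all $(w,1)$ with $w$ in the even-weight subspace except $w=1111$; translating $w$ by $1111$ (a linear map, since the last coordinate is 1) gives the representation above. So our two obstructions to lifts are the two excluded minors for regularity.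

**Lemma 6.** Let $G$ be 2-connected and unbalanced, with no odd-$K_4$ and no $\pm K_3$ minor. Then $G$ has a lift.

*Proof.* **Step 1.** *Purpose: basic properties of $\Gamma$.* Resigning at $x$ adds the coordinate of $x$ to the last coordinate, so it does not change $\Gamma$. Deletion of an edge, and contraction of a positive non-loop edge, correspond to the same operations on the signed graph. Also $\Gamma/\ell=M(G)$. Let $C$ be a circuit of $G$. Its vectors sum to 0 if $C$ is positive and to the vector of $\ell$ if $C$ is negative. Proper subsets of $C$ are independent in $\Gamma/\ell$, hence together with $\ell$ independent in $\Gamma$. So $C$ is a circuit of $\Gamma$ if positive, and $C\cup\ell$ is one if negative. Since $G$ is unbalanced, $\ell$ is neither a loop nor a coloop. So $\{\ell\}$ is not one side of a separation of $\Gamma$, and any other separation would give one of $\Gamma/\ell=M(G)$, which is connected. So $\Gamma$ is connected.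

**Step 2.** *Purpose: exclude $F_7$ and $F_7^*$ minors that use $\ell$.* Let $N\cong F_7$ or $F_7^*$ be a minor of $\Gamma$ with $\ell\in E(N)$. Write $N=\Gamma/Y\setminus D$ with $Y$ independent. As $\ell$ is not a loop of $N$, $Y\cup\ell$ is independent, so $Y$ is independent in $\Gamma/\ell=M(G)$, a forest of $G$. Make $Y$ positive and contract it, and delete $D$: $N=\Gamma(G^\circ)$ for a signed minor $G^\circ$ of $G$ with $M(G^\circ)=N/\ell$; ignore isolated vertices. If $N\cong F_7$, then by (b) $M(G^\circ)$ is connected of rank 2 and consists of three parallel pairs. So $G^\circ$ is connected with 3 vertices, a doubled triangle. $N$ has no 2-element circuit, so parallel edges have opposite signs and $G^\circ=\pm K_3$. If $N\cong F_7^*$, then by (d) $M(G^\circ)\cong M(K_4)$ is connected, simple, of rank 3 with 6 elements, so $G^\circ$ is simple with 4 vertices and 6 edges, that is, $K_4$. $F_7^*$ has no 3-element circuit, so all triangles are negative and $G^\circ$ is an odd-$K_4$. Both are excluded.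

**Step 3.** *Purpose: reduce minors that avoid $\ell$ to Step 2.* Suppose $\Gamma$ has a minor $N\cong F_7$ or $F_7^*$ with $\ell\notin E(N)$. Remove all elements outside $E(N)\cup\ell$ one after another by means of the Fact. We get a connected minor $\Gamma'$ on $E(N)\cup\ell$ with $N=\Gamma'/\ell$ or $N=\Gamma'\setminus\ell$. The first is impossible, since $\Gamma'/\ell$ is a minor of the graphic matroid $\Gamma/\ell$ and by (e) $N$ is not graphic. So $\Gamma'$ arises from $N$ by adding $\ell$, which is neither a loop nor a coloop: a nonzero vector in the space spanned by $N$.

If $N=F_7$, then $\ell$ is parallel to some $h$, and $\Gamma'\setminus h\cong F_7$ uses $\ell$. If $N=F_7^*$, use the representation by the vectors $(1,w)$, $w\ne0$. If $\ell=(1,w)$ with $w\ne0$, it is parallel to an element, and deleting that element gives an $F_7^*$ using $\ell$. If $\ell=(1,0)$, then $\Gamma'$ consists of all eight vectors $(1,w)$; deleting any $(1,w_0)$ with $w_0\neq0$ and translating by $w_0$ shows that we get an $F_7^*$ using $\ell$. If $\ell=(0,d)$ with $d\ne0$, contract $(1,d)$: under the map in (d) the other six elements of $N$ go onto all nonzero vectors except $d$, and $\ell\mapsto d$, so we get an $F_7$ using $\ell$. All cases contradict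 Step 2. Hence $\Gamma$ has no $F_7$ or $F_7^*$ minor, and by Tutte's theorem $\Gamma$ is regular.

**Step 4.** *Purpose: read off $\sigma$ from a totally unimodular representation.* Let $F$ be a spanning tree of $G$, and first assume that all edges of $F$ are positive. $F\cup\ell$ is a basis of $\Gamma$. With respect to it, $\Gamma$ has the binary representation $[I\,|\,D]$, where row $\ell$ of $D$ is the indicator of the negative edges outside $F$, and the rows in $F$ form the mod 2 fundamental circuit matrix of $G$. Since $\Gamma$ is regular, there is a totally unimodular $[I\,|\,D']$ representing $\Gamma$ over $\mathbb R$ with respect to the same basis. Its subdeterminants are $0,\pm1$, so its reduction mod 2 represents the same matroid, and by uniqueness $D'\equiv D\pmod2$. The rows $D'_F$ of $D'$ in $F$ and the network matrix $N_F$ are totally unimodular and congruent mod 2. By Camion's theorem, after scaling rows and columns of $[I\,|\,D']$ by $-1$ (and rescaling the columns of $I$) we may assume $D'_F=N_F$. Put $\sigma=0$ on $F$ and $\sigma(e)=D'_{\ell,e}$ for $e\notin F$. Then $\sigma(e)$ is odd if and only if $e$ is negative.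

**Step 5.** *Purpose: check $|\sigma(C)|\le1$.* Let $\chi_C\in\{0,\pm1\}^E$ be the signed vector of a circuit $C$ of $G$. The vector $(-\sigma(C),\chi_C)$, with first coordinate for $\ell$, is in the kernel of $[I\,|\,D']$: in the rows of $F$ this says that $\sum_e\chi_C(e)b_e=0$, expanded in the independent vectors $b_t$, $t\in F$; in row $\ell$ it says $-\sigma(C)+\sum_{e\notin F}D'_{\ell,e}\chi_C(e)=0$, which is the definition of $\sigma(C)$. The columns $C\cup\ell$ have rank $1+r_{M(G)}(C)=|C|$, so the kernel on these $|C|+1$ columns is one-dimensional and our vector spans it. Choosing $|C|$ independent rows, Cramer's rule gives a spanning vector of this kernel whose entries are, up to sign, maximal subdeterminants, hence in $\{0,\pm1\}$. Our vector is a multiple of it, and since $\chi_C$ has entries $\pm1$ on $C$, the factor is $\pm1$. So $|\sigma(C)|\le1$.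

**Step 6.** *Purpose: remove the assumption on $F$.* For an arbitrary signature, let $S$ be the set of vertices resigned to make $F$ positive, and take $\sigma$ for the resigned graph. Add $1_S(y)-1_S(x)$ to $\sigma(e)$ for each $e=x\to y$. Parities change exactly on $\delta(S)$, and the $\sigma(C)$ are unchanged. $\square$

## 9. Homomorphisms to $T$ with two prescribed vertices

We now prepare the induction for necklaces. Write $T$ as in Definition 6. The 4-cycles
$$a_1b_1a_3b_2,\qquad a_2b_1a_3b_2,\qquad a_1b_1a_2b_3,\qquad a_1b_2a_2b_3$$
of $T$ each contain exactly one of the negative edges $a_1b_1,a_2b_2$, so they are negative. Reading off opposite pairs, edges and degrees: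

**(T1)** Any two distinct vertices in the same part are opposite on a negative 4-cycle; so for each $\epsilon=\pm1$ they have a common neighbor such that the path of length 2 through it has sign $\epsilon$. (The four cycles have opposite pairs $a_1a_3,b_1b_2$; $a_2a_3,b_1b_2$; $a_1a_2,b_1b_3$; $a_1a_2,b_2b_3$.)

**(T2)** Every edge, hence every vertex, is on a negative 4-cycle.

**(T3)** All degrees are at least 2, and every vertex has a positive edge.

**Definition 10 (trace).** The trace of a homomorphism $(\varphi,\tau):H\to T$ on a pair $(u,v)$ of vertices is $(\varphi(u),\varphi(v),\tau(u)\tau(v))$.

Homomorphisms of two graphs sharing exactly one vertex can be glued if they have the same $\varphi$-value there, and homomorphisms of two graphs sharing exactly two vertices $u,v$ and no edges can be glued if they have the same trace on $(u,v)$; in both cases after possibly replacing one $\tau$ by $-\tau$. For example, if $H$ is a single positive edge $uv$, the traces on $(u,v)$ are exactly the triples $(t,t',s_T(tt'))$ with $tt'\in E(T)$. If $H$ is a negative 4-cycle with $u,v$ opposite, then by (2) every trace $(t,t',\epsilon)$ has $t\ne t'$ in the same part.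

**Definition 11 (standard triple).** Let $H$ be simple bipartite with a fixed bipartition and $u\ne v$ vertices. A triple $(t,t',\epsilon)$ with $t,t'\in V(T)$, $\epsilon=\pm1$, is standard for $(H;u,v)$ if either

(E) $u,v$ are in the same part of $H$, and $t\ne t'$ are in the same part of $T$ ($\epsilon$ arbitrary); or

(O) $u,v$ are in different parts of $H$, $tt'\in E(T)$, and, if $uv\in E(H)$, $\epsilon=s(uv)s_T(tt')$ ($\epsilon$ arbitrary if $uv\notin E(H)$).

In both examples above, with $H$ a positive edge or a negative 4-cycle with opposite $u,v$, the traces are exactly the standard triples; in the second one this uses (T1), by sending the 4-cycle to a negative 4-cycle with $t,t'$ opposite, and, if the other $\epsilon$ is wanted, interchanging the images of the two remaining vertices. (The path of $H$ from $u$ to $v$ with a fixed middle vertex then has image of the other sign, and $\epsilon$ is the product of the signs of the path and of its image.)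

**Lemma 7 (composition).** Let $K_1,K_2$ be subgraphs of a simple bipartite graph sharing exactly the vertex $c$; let $a\in V(K_1)$, $b\in V(K_2)$, $a,b\ne c$. Suppose all standard triples for $(K_1;a,c)$ and $(K_2;c,b)$ are traces. Then the traces of $K_1\cup K_2$ on $(a,b)$ include all $(t,t',\epsilon)$ with $t\ne t'$ in the same part of $T$ if $a,b$ are in the same part; and all $(t,t',\epsilon)$ with $t,t'$ in different parts of $T$ if $a,b$ are in different parts.

Note that in the second case $t,t'$ need not be adjacent.

*Proof.* Let $s_1=s(ac)$ if $ac\in E(K_1)$ and $s_1=1$ otherwise; define $s_2$ similarly for $cb$ and $K_2$. In each case we choose an image $t''$ for $c$ and glue two standard triples; the third entries multiply.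

If $a,b,c$ are in one part, choose $t''\ne t,t'$ in the part of $t$, and glue $(t,t'',1)$ and $(t'',t',\epsilon)$.

If $a,b$ are in one part and $c$ in the other, choose by (T1) a common neighbor $t''$ of $t,t'$ with $s_T(tt'')s_T(t''t')=\epsilon s_1s_2$, and glue $(t,t'',s_1s_T(tt''))$ and $(t'',t',s_2s_T(t''t'))$. The product of the third entries is $s_1s_2\cdot\epsilon s_1s_2=\epsilon$.

If $a,b$ are in different parts and $c$ is in the part of $a$, choose by (T3) $t''\ne t$ in the part of $t$ adjacent to $t'$, put $\epsilon_2=s_2s_T(t''t')$, and glue $(t,t'',\epsilon\epsilon_2)$ and $(t'',t',\epsilon_2)$.

If $a,b$ are in different parts and $c$ is in the part of $b$, choose $t''\ne t'$ in the part of $t'$ adjacent to $t$, put $\epsilon_1=s_1s_T(tt'')$, and glue $(t,t'',\epsilon_1)$ and $(t'',t',\epsilon\epsilon_1)$. $\square$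

## 10. The simultaneous induction

Suppose $G$ is a necklace of three unbalanced beads $K_{ab},K_{bc},K_{ca}$. The obvious induction maps $K_{ab}$ first and then tries to extend over $K_{bc}\cup K_{ca}$. It does not work as it stands. Let $K_{ab}$ be the 6-cycle $c_0\dots c_5$ with only $c_2c_3$ negative, $a=c_0$, $b=c_2$; let $K_{bc},K_{ca}$ be negative 4-cycles in which $bc$ is a negative edge and $ca$ a positive edge. The map $c_0,\dots,c_5\mapsto a_1,b_2,a_1,b_1,a_3,b_2$ with $\tau\equiv1$ is a homomorphism of $K_{ab}$ to $T$: $c_2c_3$ goes to $a_1b_1$, all other edges to positive edges. It gives $a$ and $b$ the same image. But $a\,c_1\,b\,c$ is a negative 4-cycle of $G$, so by (2) no homomorphism of $G$ to a simple graph does that. The map of $K_{ab}$ does not extend.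

So the two beads we remove must leave a trace of themselves, something that forces exactly what Lemma 7 requires ($\varphi(a)\ne\varphi(b)$ if $a,b$ are in the same part), is smaller than the two beads, and creates no odd-$K_4$. A $\pm$digon on $ab$ would be natural, since it is a minor of the two beads, but it is not bipartite-simple; we subdivide it. And to use Lemma 7 we must be able to prescribe traces on two vertices, which has to be part of the induction. This leads to the following two statements.

**P(n).** If $G$ is simple bipartite, odd-$K_4$-free, $|E(G)|\le n$, then for all $z\in V(G)$, $t\in V(T)$ there is a homomorphism $G\to T$ with $\varphi(z)=t$.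

**Q(n).** If $H$ is simple bipartite (with fixed bipartition) with $|E(H)|\le n$, $u\ne v$ are vertices, and $H\oplus uv$ has no odd-$K_4$ minor, then every standard triple for $(H;u,v)$ is a trace of a homomorphism $H\to T$.

P(0) is trivial. We show: (P($m$), Q($m$) for all $m<n$) implies P($n$) for $n\geq1$, and (P($n$), and Q($m$) for all $m<n$) implies Q($n$) for $n\ge0$. This proves both statements for all $n$.

**Step 1 (necklace reduction).** *Purpose: replace two of three beads by a small gadget $J$; this is used in both P and Q.* Let $W$ be a 2-connected odd-$K_4$-free signed graph with a $\pm K_3$ minor. By Lemma 5 and merging, $W$ has a necklace with three unbalanced beads $K_{ab},K_{bc},K_{ca}$ with links $a,b,c$. Contracting one of two beads to a $\pm$digon by (N1) and a path between the ends of the other to a point, we see that each of $K_{ab}\oplus ab$, $K_{bc}\oplus bc$, $K_{ca}\oplus ca$ is a minor of $W$, so it is odd-$K_4$-free.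

Suppose $K_{bc}$ and $K_{ca}$ are subgraphs of a simple bipartite graph, which also contains $a,b,c$ and whose bipartition is used below. Each of the two beads has a negative circuit, hence at least 4 edges. Let $J$ consist of two internally disjoint new $a$–$b$ paths, one positive and one negative, of length 2 if $a,b$ are in the same part and of length 3 otherwise. Then $K_{ab}\cup J$ is $K_{ab}\oplus ab$ with the two digon edges subdivided, so it is odd-$K_4$-free by (S), and
$$|E(J)|\le6<8\le|E(K_{bc})|+|E(K_{ca})|. \tag{5}$$

Consider a homomorphism to $T$ of a graph containing $J$. If $a,b$ are in different parts, their images are in different parts of $T$, being joined by a walk of length 3. If $a,b$ are in the same part, their images are in the same part of $T$, and they are distinct by (2), since $J$ is then a negative 4-cycle with $a,b$ opposite. These are the pairs of images covered by Lemma 7 with $K_1=K_{ca}$, $K_2=K_{bc}$. Hence: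

$(\ast)$ *If all standard triples for $(K_{bc};b,c)$ and $(K_{ca};c,a)$ are traces, then every homomorphism of $K\cup J$ to $T$, where $K$ is $K_{ab}$ possibly minus some edges, restricts to a homomorphism of $K$ that extends over $K_{bc}\cup K_{ca}$.*

The gluing takes place at $a,b$, the only vertices that $K$ shares with $K_{bc}\cup K_{ca}$. (That standard triples for $(K_{ca};c,a)$ are traces is the same as for $(K_{ca};a,c)$, by exchanging the first two entries.)

**Step 2 (P($n$)).** *Purpose: prove P($n$) from smaller cases of P and Q.* Treat each component separately, starting at $z$ or at an arbitrary vertex, and map blocks one after another, each new block meeting the already mapped part in exactly one vertex; glue there. So it suffices to map a block $G$ with at most $n$ edges, with one vertex $z$ sent to a prescribed $t$. If $G$ is balanced, resign it all positive and map it to a positive edge at $t$, which exists by (T3); this covers single edges and isolated vertices. Let $G$ be 2-connected and unbalanced.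

*No $\pm K_3$ minor.* Take a lift $\sigma$ from Lemma 6, and $p$ from Lemma 2 with $g=4$, $\mathrm{len}\equiv1$; all circuits are even of length at least 4. Then $p(y)-p(x)-4\sigma(e)$ is odd of absolute value at most 1, so its absolute value is 1. Shift $p$ so that $p(z)=0$ and apply Lemma 1 with a negative 4-cycle of $T$ having $z_0=t$, which exists by (T2).

*$\pm K_3$ minor.* Use Step 1 with $W=G$, naming the beads so that $z\in V(K_{ab})$. The beads $K_{bc},K_{ca}$ have fewer than $n$ edges, and $K_{bc}\oplus bc$, $K_{ca}\oplus ca$ are odd-$K_4$-free, so by Q($m$), $m<n$, their standard triples are traces. The graph $K_{ab}\cup J$ is simple, bipartite and odd-$K_4$-free, and by (5) has fewer than $n$ edges. By P($m$), $m<n$, it has a homomorphism with $\varphi(z)=t$. By $(\ast)$ we get a homomorphism of $G$ with $\varphi(z)=t$.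

**Step 3 (Q($n$), reduction to one block).** *Purpose: reduce Q($n$) to a 2-connected graph.* Let $r^+,r^-$ be the positive and the negative edge of the added digon, let $W$ be the block of $H\oplus uv$ containing them, and $H_0=W\setminus\{r^+,r^-\}$. A possible edge $uv$ of $H$ is parallel to them, so $uv\in E(H)$ if and only if $uv\in E(H_0)$, and the standard triples for $H$ and $H_0$ coincide. The other blocks of $H\oplus uv$ are subgraphs of $H$ without odd-$K_4$ minor, and can be added one by one by P($n$), each with one prescribed vertex image at most. So it suffices to realize the standard triples on $H_0$. If $V(W)=\{u,v\}$, then $H_0$ has no edge or only the edge $uv$, and the claim is immediate. So let $W$ be 2-connected. It is unbalanced, because of the digon, and odd-$K_4$-free.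

**Step 4 (Q($n$), $W$ without $\pm K_3$ minor).** *Purpose: control the position of $v$ relative to $u$ in the unrolled 4-cycle, by giving lengths to $r^+$ and $r^-$.* Take a lift $\sigma$ of $W$ from Lemma 6, with $r^\pm$ oriented from $u$ to $v$; put $g=4$, $\mathrm{len}=1$ on $E(H_0)$, $\mathrm{len}(r^+)=d$ and $\mathrm{len}(r^-)=4-d$, where

* $d=2$ if $u,v$ are in the same part;
* $d=1$ (allowed unless $uv$ is a negative edge of $H_0$) or $d=3$ (allowed unless $uv$ is a positive edge of $H_0$) if they are in different parts.

We check the hypotheses of Lemma 2. All circuits have even length: $d$ and $4-d$ have the parity of the $u$–$v$ paths in $H_0$, and the digon $r^+r^-$ has length 4. Negative circuits have length at least 4: circuits in $H_0$ do, and so does the digon. It remains to consider circuits through exactly one of $r^\pm$. If $d=2$, such a circuit has length 2 plus an even path length at least 2. If $d=1$: $r^-$ plus a path has length at least $3+1$; $r^+$ forms a negative circuit only with a negative $u$–$v$ path, which has odd length different from 1, because $uv$ is not a negative edge, so the circuit has length at least $1+3$. If $d=3$: $r^+$ plus a path has length at least $3+1$; $r^-$ forms a negative circuit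 only with a positive path, which has odd length different from 1, so the circuit has length at least $1+3$.

Let $p$ be as in Lemma 2. On edges of $H_0$ we have $|p(y)-p(x)-4\sigma(e)|=1$, since this number is odd and at most 1. Let $\mathrm{dist}_8$ be distance in $\mathbb Z/8$. As $\sigma(r^+)$ is even and $\sigma(r^-)$ is odd, the inequalities for $r^\pm$ say
$$\mathrm{dist}_8(p(u),p(v))\le d,\qquad \mathrm{dist}_8(p(u)+4,p(v))\le4-d .$$
The two distances on the left always add up to 4, so $\mathrm{dist}_8(p(u),p(v))=d$. Shift so that $p(u)=0$; then $p(v)\equiv\pm d\pmod8$, and replacing $(p,\sigma)$ by $(-p,-\sigma)$ if necessary we may choose the sign. Apply Lemma 1 on $H_0$; note that $(\varphi,\tau)(j)$ in (3) depends only on $j$ mod 8, and that $u$ gets $(z_0,\theta_0)=(z_0,1)$.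

(E): Given $t\ne t'$ in the same part, take a negative 4-cycle of $T$ with $z_0=t$, $z_2=t'$, by (T1). Choosing $p(v)\equiv2$ gives the trace $(t,t',\theta_2)$, and $p(v)\equiv-2=4(-1)+2$ gives $(t,t',-\theta_2)$. So both signs occur.

(O): Given $tt'\in E(T)$, take a negative 4-cycle with $z_0=t$, $z_1=t'$, by (T2); then $\theta_1=s_T(tt')$. With $d=1$ and $p(v)\equiv1$ the trace is $(t,t',s_T(tt'))$. With $d=3$ and $p(v)\equiv-3=4(-1)+1$ the trace is $(t,t',-s_T(tt'))$. These are all standard triples: both if $uv\notin E(H)$, the first if $uv$ is a positive edge, the second if it is a negative edge; and in each case the required $d$ is allowed.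

**Step 5 (Q($n$), $W$ with a $\pm K_3$ minor).** *Purpose: reduce to a smaller instance of Q by means of $J$.* Use Step 1 for $W$. Two beads share only one vertex, so $r^+,r^-$ and, if present, the edge $uv$ of $H_0$ lie in one bead, say $K_{ab}$. Put $K=K_{ab}\setminus\{r^+,r^-\}$; then $K_{bc},K_{ca}\subseteq H_0$. Each of these two beads has fewer than $n$ edges, since the other one has at least 4 and together they have at most $|E(H_0)|\le n$; so its standard triples are traces by Q($m$), $m<n$. The graph $H'=K\cup J$ is simple and bipartite (with the bipartition inherited from $H$), it satisfies $|E(H')|<|E(H_0)|\le n$ by (5), and $H'\oplus uv=K_{ab}\cup J$ is odd-$K_4$-free. The standard triples for $(H';u,v)$ and $(H_0;u,v)$ coincide: $u,v$ are in the same parts and have the same adjacency, as no edge of $J$ joins $u$ and $v$. By Q($m$), $m<n$, each of them is a trace of a homomorphism of $H'$, and by $(\ast)$ of a homomorphism of $H_0=K\cup K_{bc}\cup K_{ca}$. This proves Q($n$).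

**Step 6 (conclusion).** *Purpose: derive Theorem A.* P($n$) for all $n$ gives $[G,\Sigma]\to T$. As $T$ is a subgraph of $[K_{3,3},M]$ with the same signs, $[G,\Sigma]\to[K_{3,3},M]$. This proves Theorem A, and Conjecture 9.4 is true. $\square$

## 11. $S(K_3)$ forces $T$, and $S(K_4)$ forces more

For a graph $F$ with vertices $u_i$ let $S(F)$ be obtained by replacing each edge $u_iu_j$ by two paths $u_ix_{ij}u_j$, $u_iy_{ij}u_j$, with $u_iy_{ij}$ negative and the other three edges positive, as for $S(K_3)$ in Section 1.

*Proof of Theorem B.* **Step 1.** *Purpose: the lower bounds on edges and vertices.* $S(K_3)$ is bipartite and $K_4$-minor-free, hence odd-$K_4$-free. Let $S(K_3)\to B$ with $B$ bipartite and simple, and let $v_i$ be the image of $u_i$. By (2) the $v_i$ are distinct, they are in one part of $B$, and any two of them are opposite on a negative 4-cycle.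

$(\dagger)$ *Three such negative 4-cycles, one for each pair, cannot all use the same two vertices $\beta,\beta'$ of the other part.* Each of the edges $v_i\beta,v_i\beta'$ would occur in exactly two of the three cycles, so the product of their signs would be $+$, but it is $(-1)^3$.

Each $v_i$ has degree at least 2. If two of them, say $v_1,v_2$, had degree 2, they would have the same neighbors $\beta,\beta'$, and all three 4-cycles would use $\beta,\beta'$, contradicting $(\dagger)$. So the degrees of $v_1,v_2,v_3$ are at least $3,3,2$ in some order. Since the $v_i$ are in one part, $B$ has at least 8 edges, and at least $3+3=6$ vertices.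

**Step 2.** *Purpose: uniqueness for 8 edges.* If $B$ has exactly 8 edges, all are incident with the $v_i$, and we may assume that the degrees are $3,3,2$ and $N(v_3)=\{\beta_1,\beta_2\}$, which is contained in $N(v_1)\cap N(v_2)$ because $v_3$ is opposite to $v_1$ and to $v_2$ on 4-cycles. By $(\dagger)$, $N(v_1)\cap N(v_2)\ne\{\beta_1,\beta_2\}$, so $N(v_1)=N(v_2)=\{\beta_1,\beta_2,\beta_3\}$. Resign $\beta_1,\beta_2$ so that $v_3\beta_1,v_3\beta_2$ are positive. The 4-cycles for $\{v_1,v_3\}$ and $\{v_2,v_3\}$ use $\beta_1,\beta_2$ and are negative, so for $i=1,2$ the edges $v_i\beta_1,v_i\beta_2$ have opposite signs. After resigning $v_1,v_2$ suitably, $v_1\beta_1$ and $v_2\beta_2$ are negative, and $v_1\beta_2$ and $v_2\beta_1$ are positive. The 4-cycle $v_1\beta_1v_2\beta_2$ is then positive, so the negative one for $\{v_1,v_2\}$ uses $\beta_3$ and some $\beta_k$, $k\le2$. The path $v_1\beta_kv_2$ is negative, hence $v_1\beta_3v_2$ is positive: $v_1\beta_3,v_2\beta_3$ have equal signs, and both are positive after resigning $\beta_3$ if necessary. With $v_i=a_i$, $\beta_j=b_j$ this is $T$; all other vertices of $B$ are isolated. By Theorem A, $T$ itself is a bound.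

**Step 3.** *Purpose: $K_4$ cannot be replaced by $K_5$.* $S(K_4)$ is bipartite and planar, so it has no $K_5$-minor at all. In any homomorphism to a simple bipartite signed graph its four vertices $u_i$ have, by (2), distinct images, which lie in one part. The parts of $T$ and of $[K_{3,3},M]$ have three vertices, so $S(K_4)$ maps to neither. $\square$

## 12. Without $\pm K_3$: the longest negative even cycle as a target

*Proof of Theorem C.* **Step 1.** *Purpose: map $[G,\Sigma]$ to the negative cycle of length $g=2k$; note $g\geq4$.* Work in each component separately. On each unbalanced block, which is 2-connected since $G$ is simple, take a lift $\sigma$ from Lemma 6. On a balanced block, whose signature is a cut $\delta(S)$ of the block, take $\sigma(e)=1_S(y)-1_S(x)$ for $e=x\to y$, which is a lift, as noted after Definition 7. In Lemma 2 with $\mathrm{len}\equiv1$ all circuits are even and negative circuits have length at least $2k=g$. So we get $p$ on each block with $p(y)-p(x)-g\sigma(e)$ odd of absolute value at most 1, hence of absolute value 1. Shifting $p$ by constants on blocks, we can make the values agree at cutvertices. By Lemma 1, $[G,\Sigma]$ maps to the negative $2k$-cycle.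

**Step 2.** *Purpose: exclude longer cycles.* Suppose $[G,\Sigma]$ maps to a negative cycle of length $2m$. A negative circuit of length $2k$ is mapped to a negative closed walk of length $2k$ in that cycle. The sign of a closed walk in a negative cycle is $(-1)^{w}$, where $w$ is its winding number. So $w$ is odd, hence nonzero, and the walk has length at least $2m$. Thus $2k\ge2m$. $\square$
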